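\title{Complete bipartite graphs that need $2k-1$ monochromatic components}

\begin{abstract}
In every $k$-edge-coloring of a complete bipartite graph the vertex set can be covered by $2k-1$ monochromatic components. Gy\'arf\'as and Lehel conjectured that $2k-2$ components suffice when $k\ge 2$ and every vertex sees every color. We disprove this: for every multiple $k$ of an explicit integer $k_1$ there is a finite complete bipartite graph with such a coloring that needs $2k-1$ components, and for all $k\ge k_1$ the maximum is $2k-O(1)$. The coloring comes from a weighted set system on the edges and loops of a pentagon, amplified by products and lifted by means of arbitrary bijections. The lower bound follows from the Frobenius--K\"onig theorem and two rounds of counting.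
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a complete bipartite graph: $V$ is split into two nonempty classes, and the edges are the pairs of vertices from different classes. Write $[m]=\{1,\dots,m\}$. A \emph{$k$-edge-coloring} of $G$ is a map $c\colon E\to[k]$. For a color $i$ let $G_i=(V,c^{-1}(i))$; the connected components of $G_i$, isolated vertices included, are the \emph{monochromatic components of color $i$}. Let $\mathrm{COV}(G,c)$ be the least number of monochromatic components, of any colors, whose vertex sets cover $V$. The coloring $c$ is \emph{spanning} if every vertex is incident with an edge of every color. If $G$ has a spanning $k$-edge-coloring, put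
\[
\mathrm{cov}_k(G)=\max\{\mathrm{COV}(G,c): c \text{ is a spanning $k$-edge-coloring of } G\}.
\]

One bound costs nothing. Take an edge $uw$. The $k$ components containing $u$, one in each color, cover the class of $w$, and the $k$ components containing $w$ cover the class of $u$. The component of color $c(uw)$ occurs in both lists, so for every $k$-edge-coloring
\begin{equation}\label{eq:trivial}
\mathrm{COV}(G,c)\le 2k-1 .
\end{equation}
For $k=1$ this is sharp. For $k=2$ it is not. Consider a spanning coloring with red and blue, and let $A_1\cup B_1,\dots,A_m\cup B_m$ be the red components, split according to the two classes; all $A_i$ and $B_i$ are nonempty because every vertex has a red edge. If $m\le2$, the red components cover $V$. If $m\ge3$, all edges between $A_i$ and $B_j$ with $i\ne j$ are blue. Then vertices of $A_i$ and $A_{i'}$ have a common blue neighbor in $B_j$ for any $j\notin\{i,i'\}$, and one blue component covers $V$. The value $2$ occurs whenever both classes have at least two vertices: split them as $A_1\cup A_2$ and $B_1\cup B_2$, and color an edge red exactly when it joins $A_i$ to $B_i$.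 Thus $\mathrm{cov}_2(G)=2=2k-2$.

The proof of \eqref{eq:trivial} uses an arbitrary edge and nothing else about the coloring, and for $k=2$ a better choice saves a component. One would guess that a component can always be saved. This is the conjecture of Gy\'arf\'as and Lehel, posed as a problem in \cite{problem}.

\medskip\noindent\textbf{Conjecture.} \emph{Let $k\ge2$ and let $G$ be a complete bipartite graph with at least one spanning $k$-edge-coloring. Then $\mathrm{cov}_k(G)\le 2k-2$.}\medskip

We show that the conjecture is false. Put $N=8^{64}=2^{192}$ and $n_0=10^{64}$.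

\begin{theorem}\label{thm:main}
Let $L\ge 20n_0N^2$ and $M\ge 10n_0N^2L$ be integers and $k=LMN^2$. There is a finite complete bipartite graph $G$ with a spanning $k$-edge-coloring $c$ such that $\mathrm{COV}(G,c)=2k-1$. Hence $\mathrm{cov}_k(G)=2k-1>2k-2$.
\end{theorem}

In the next theorem $\max_G$ is taken over the complete bipartite graphs $G$ for which $\mathrm{cov}_k(G)$ is defined.

\begin{theorem}\label{thm:allk}
Let $L_0=20n_0N^2$, $M_0=10n_0N^2L_0$ and $k_1=L_0M_0N^2$.
\begin{itemize}
\item[(a)] For every multiple $k$ of $k_1$, $\max_G \mathrm{cov}_k(G)=2k-1$.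
\item[(b)] For every $k\ge k_1$ there is a complete bipartite graph $G$ with $2k-2L_0N^2+1\le \mathrm{cov}_k(G)\le 2k-1$. So $\max_G\mathrm{cov}_k(G)=2k-O(1)$.
\item[(c)] For $k\ge 2$, every $k$-edge-coloring $c$ of a complete bipartite graph $G$ with $\mathrm{COV}(G,c)=2k-1$ is spanning.
\end{itemize}
\end{theorem}

By (c), for each $k\ge 2$ the value $2k-1$ is attained by some $k$-edge-coloring if and only if it is attained by a spanning one; for the $k$ in (a), $2k-1$ is also the exact maximum over unrestricted colorings. We do not claim that the conjecture fails for every large $k$; for general large $k$ we prove only (b). No attempt was made to minimize $k_1$.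

Section~\ref{sec:systems} turns the covering problem into a transversal problem for two cross-intersecting families. Section~\ref{sec:lift} builds such families from a small weighted pattern, a \emph{frame}, and identifies the properties a frame must have. Section~\ref{sec:frames} constructs a frame with these properties, Section~\ref{sec:lower} proves that they suffice, and Section~\ref{sec:allk} proves Theorem~\ref{thm:allk}.

\section{Colorings from cross-intersecting families}\label{sec:systems}

The hardest colorings to cover should have small components. We therefore look for colorings in which every component is itself complete bipartite. Such a coloring is described by listing, for each vertex, the $k$ components that contain it.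

\begin{definition}\label{def:system}
A \emph{$k$-system} consists of a finite set $\Omega$ of \emph{points}, each carrying one of $k$ colors, and two nonempty families $\mathcal A,\mathcal B$ of subsets of $\Omega$ such that
\begin{itemize}
\item[(S1)] every member of $\mathcal A\cup\mathcal B$ contains exactly one point of each color;
\item[(S2)] $|a\cap b|=1$ for all $a\in\mathcal A$ and $b\in\mathcal B$;
\item[(S3)] every point lies in some $a\in\mathcal A$ and in some $b\in\mathcal B$.
\end{itemize}
A \emph{transversal} is a set $T\subseteq\Omega$ that meets every member of $\mathcal A\cup\mathcal B$, and $\tau$ is the least size of a transversal.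
\end{definition}

\begin{lemma}\label{lem:translate}
Given a $k$-system, let $G$ be the complete bipartite graph with classes $\mathcal A$ and $\mathcal B$, and let $c(ab)$ be the color of the point of $a\cap b$. Then $c$ is spanning and $\mathrm{COV}(G,c)=\tau$.
\end{lemma}

\begin{proof}
For $v\in\Omega$ let $C_v$ be the set of vertices of $G$ that contain $v$. Fix a color $i$. By (S1) each vertex of $G$ lies in exactly one $C_v$ with $v$ of color $i$, and an edge $ab$ has color $i$ exactly when $a$ and $b$ have the same point of color $i$. So $G_i$ is the disjoint union of the complete bipartite graphs on the sets $C_v$ with $v$ of color $i$. By (S3) each $C_v$ meets both classes. Hence the $C_v$ are the components of color $i$, and $G_i$ has no isolated vertex. Finally, the sets $C_v$ with $v\in T$ cover the vertices of $G$ if and only if $T$ is a transversal.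
\end{proof}

Every $k$-system has two kinds of transversal. The union $a\cup b$ is one, of size $2k-1$; this is \eqref{eq:trivial}. The set of all points of one color is another. So a system with $\tau=2k-1$ must have at least $2k-1$ points of each color, and all ways of mixing the two kinds must be expensive as well.

\begin{example}[the grid]\label{ex:grid}
Let $\Omega=[n]\times[n]$ and give $(g,j)$ the color $j$. Let $\mathcal A$ consist of the graphs $\{(g,\sigma(g)):g\in[n]\}$ of all permutations $\sigma$ of $[n]$, and let $\mathcal B$ consist of the rows $\{g\}\times[n]$. This is an $n$-system. The $n$ rows are disjoint and a column is a transversal, so $\tau=n$. For $n=2$ we get $K_{2,2}$ colored by two perfect matchings, the extremal coloring for $k=2$.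
\end{example}

The grid has a small $\tau$, but its family $\mathcal A$ has the property on which our proof rests: because \emph{all} permutations are present, a small set that meets them is forced to be almost a row or almost a column. Recall Hall's theorem: a bipartite graph with classes $Y,Z$ of equal size has a perfect matching unless some $\Gamma\subseteq Y$ has fewer than $|\Gamma|$ neighbors. The first part of the next lemma is its Frobenius--K\"onig form.

\begin{lemma}\label{lem:rect}
Let $|Y|=|Z|=n$, and let $R\subseteq Y\times Z$ meet the graph of every bijection $Y\to Z$. Then there are nonempty $\Gamma\subseteq Y$ and $J\subseteq Z$ with $\Gamma\times J\subseteq R$ and $|\Gamma|+|J|=n+1$. If moreover $|R|<\theta n$, then $\min(|\Gamma|,|J|)<2\theta$.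
\end{lemma}

\begin{proof}
The bipartite graph with edge set $(Y\times Z)\setminus R$ has no perfect matching, so some $\Gamma\subseteq Y$ has at most $|\Gamma|-1$ neighbors. The set $J$ of non-neighbors of $\Gamma$ satisfies $\Gamma\times J\subseteq R$ and $|\Gamma|+|J|\ge n+1$. Delete elements until equality holds; both sets stay nonempty because each has at most $n$ elements. The larger of $|\Gamma|,|J|$ exceeds $n/2$ and their product is less than $\theta n$, so the smaller is less than $2\theta$.
\end{proof}

Two things have to change in the grid. Both families should enjoy the rigidity of Lemma~\ref{lem:rect}, and the color classes must be about twice as large as the number of colors. The first is achieved by nesting two grids, the second by spreading the nested grids over a suitable pattern.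

\section{Frames and their lifts}\label{sec:lift}

For a function $f$ on a set $X$ and $Y\subseteq X$ write $f(Y)=\sum_{y\in Y}f(y)$.

\begin{definition}\label{def:frame}
A \emph{frame} consists of a finite set $X$, families $\mathcal P,\mathcal Q$ of nonempty subsets of $X$, weights $\rho,\mu\colon X\to\{1,2,\dots\}$ and positive integers $\alpha,\beta$ such that
\begin{itemize}
\item[(F0)] $|P\cap Q|=1$ for all $P\in\mathcal P$ and $Q\in\mathcal Q$; each $x\in X$ lies in some $P$ and in some $Q$; $\rho(P)=\alpha$ for all $P$ and $\mu(Q)=\beta$ for all $Q$.
\end{itemize}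
We put $w(x)=\rho(x)\mu(x)$. The letters $P$ and $Q$ always denote members of $\mathcal P$ and $\mathcal Q$.
\end{definition}

\subsection*{The lift}
Take a frame with $\alpha=\beta=N$ (in this section any positive integer) and positive integers $L,M$. The colors are the pairs $(j,\ell)\in[LN]\times[MN]$, so there are $k=LMN^2$ of them. The points are the tuples $(x,g,j,h,\ell)$ with
\[
x\in X,\qquad g\in[L\rho(x)],\qquad j\in[LN],\qquad h\in[M\mu(x)],\qquad \ell\in[MN],
\]
and such a point has color $(j,\ell)$. The points with given $(x,g)$ form a \emph{box} over $x$. A box splits into $LN$ \emph{layers} $(x,g,j)$. A layer is an array with $M\mu(x)$ \emph{rows} $(x,g,j,h)$ of $MN$ points each, and $MN$ \emph{columns} $(x,g,j,\ell)$ of $M\mu(x)$ points each; all points of a column have the same color. Put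
\[
\mathrm{Box}(P)=\{(x,g):x\in P,\ g\in[L\rho(x)]\},\qquad \mathrm{Row}(Q)=\{(x,h):x\in Q,\ h\in[M\mu(x)]\}.
\]
By (F0) these sets have $LN$ and $MN$ elements, as many as there are values of $j$ and of $\ell$. This is the purpose of the conditions $\rho(P)=\mu(Q)=N$.

\begin{itemize}
\item A member $a$ of $\mathcal A$ takes one full row from every box over some $P$, using every layer index once. That is, choose $P$, a bijection $\sigma\colon\mathrm{Box}(P)\to[LN]$ and an index $\eta(x,g)\in[M\mu(x)]$ for each $(x,g)\in \mathrm{Box}(P)$, and put
\[
a=\{(x,g,\sigma(x,g),\eta(x,g),\ell):(x,g)\in\mathrm{Box}(P),\ \ell\in[MN]\}.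
\]
\item A member $b$ of $\mathcal B$ takes one box over each element of some $Q$; for each $j$ it stacks the $j$th layers of these boxes into an $MN\times MN$ array and takes a permutation in it. That is, choose $Q$, an index $\gamma(x)\in[L\rho(x)]$ for each $x\in Q$ and a bijection $\pi_j\colon\mathrm{Row}(Q)\to[MN]$ for each $j\in[LN]$, and put
\[
b=\{(x,\gamma(x),j,h,\pi_j(x,h)):(x,h)\in\mathrm{Row}(Q),\ j\in[LN]\}.
\]
\end{itemize}
In the coordinates $(g,j)$ the sets $a$ are the permutations and the sets $b$ are the rows of Example~\ref{ex:grid}; in the coordinates $(h,\ell)$ the roles are exchanged.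

\begin{lemma}\label{lem:lift}
The lift is a $k$-system with $k=LMN^2$.
\end{lemma}

\begin{proof}
(S1): the point of $a$ of color $(j,\ell)$ must have $(x,g)=\sigma^{-1}(j)$, and the point of $b$ of color $(j,\ell)$ must have $(x,h)=\pi_j^{-1}(\ell)$; these determine one point each. (S2): a point of $a\cap b$ has $x\in P\cap Q$, which determines $x$, and then successively $g=\gamma(x)$, $j=\sigma(x,g)$, $h=\eta(x,g)$, $\ell=\pi_j(x,h)$; the point so defined lies in both sets. (S3): given $(x,g,j,h,\ell)$, take $P\ni x$ with $\sigma(x,g)=j$ and $\eta(x,g)=h$, and $Q\ni x$ with $\gamma(x)=g$ and $\pi_j(x,h)=\ell$.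
\end{proof}

\subsection*{Cheap transversals}
Which frames have a lift with $\tau=2k-1$? To find out, we list the natural ways to build a transversal over a single $x\in X$. One point from each row of one box over $x$ meets every $a$ whose $P$ contains $x$. One full row in each box over $x$ meets every $b$ whose $Q$ contains $x$. The points over $x$ of one fixed color do less on their own, but they serve both families. Let $U$, $W$, $S$ be the sets of $x$ over which the three devices are used. Call a triple $(U,W,S)$ of subsets of $X$ \emph{admissible} if $U$ meets every $P\not\subseteq S$ and $W$ meets every $Q\not\subseteq S$, and put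
\[
\Phi(U,W,S)=N\mu(U)+N\rho(W)+w(S).
\]

\begin{lemma}\label{lem:cheap}
If $(U,W,S)$ is admissible, the lift has $\tau\le LM\,\Phi(U,W,S)-|U\cap W|$.
\end{lemma}

\begin{proof}
For $x\in W$ take one full row in each box over $x$; these are $L\rho(x)\cdot MN$ points. For $x\in U$ take one point from each row of the box $(x,1)$; these are $LN\cdot M\mu(x)$ points, and if $x\in W$ one of them has been taken already. For $x\in S$ take the $L\rho(x)\cdot M\mu(x)$ points over $x$ of color $(1,1)$. Let $T$ be the union; it has at most the stated size. If $P\subseteq S$, the point of $a$ of color $(1,1)$ lies in $T$; otherwise there is $x\in P\cap U$, and $a$ contains a row of the box $(x,1)$, which meets $T$. If $Q\subseteq S$, the point of $b$ of color $(1,1)$ lies in $T$; otherwise there is $x\in Q\cap W$, and $b$ has a point in every row of the box $(x,\gamma(x))$, one of which is contained in $T$.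
\end{proof}

Lemma~\ref{lem:cheap} is not used later, but it dictates the axioms. The target $2k-1=LM\cdot2N^2-1$ corresponds to the triples $(Q,P,\emptyset)$, which have $\Phi=2N^2$ and $|Q\cap P|=1$. No admissible triple may do better. For $S=\emptyset$ this asks that $\mu(U)\ge N$ and $\rho(W)\ge N$, and that $|U\cap W|\le1$ when both are equalities. For $S\neq\emptyset$ we shall arrange that $\Phi>2N^2$.

\begin{example}\label{ex:point}
Let $X=\{x\}$, $\mathcal P=\mathcal Q=\{X\}$ and $\rho=\mu=1$, so $N=1$ and $k=LM$. The lift is the pair of nested grids, with points $(g,j,h,\ell)\in[L]^2\times[M]^2$. The triple $(X,X,\emptyset)$ gives a transversal with $2LM-1$ points, and it is the only admissible triple with $S=\emptyset$. But $(\emptyset,\emptyset,X)$ has $\Phi=1$: a color class has $LM$ points, so $\tau\le k$. In the lift of any frame with $\alpha=\beta=N$ a color class has $LMw(X)=k\cdot w(X)/N^2$ points, so we need $w(X)/N^2$ to be about $2$.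
\end{example}

A small frame will have $w(X)/N^2$ only slightly above $1$, so we need a quantitative condition that improves under a product. For $S\subseteq X$ define the \emph{savings}
\begin{align*}
s(S)&=\beta-\min\{\mu(U):U \text{ meets every } P\not\subseteq S\},\\
s'(S)&=\alpha-\min\{\rho(W):W \text{ meets every } Q\not\subseteq S\}.
\end{align*}
Each $Q$ meets all $P$ and has $\mu(Q)=\beta$, so $0\le s(S)\le\beta$; in the same way $0\le s'(S)\le\alpha$. In units of $LM$, using the third device on $S$ costs $w(S)$ and saves $Ns(S)$ on one side and $Ns'(S)$ on the other.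

\begin{definition}\label{def:kappa}
Let $0<\kappa\le1$. A frame is a \emph{$\kappa$-frame} if
\begin{itemize}
\item[(F1)] $\mu(U)\ge\beta$ whenever $U$ meets every $P$, and $\rho(W)\ge\alpha$ whenever $W$ meets every $Q$;
\item[(F2)] $|U\cap W|\le1$ whenever $U$ meets every $P$, $W$ meets every $Q$, $\mu(U)=\beta$ and $\rho(W)=\alpha$;
\item[(F3)] $\alpha s(S)\le\kappa w(S)$ and $\beta s'(S)\le\kappa w(S)$ for all $S\subseteq X$.
\end{itemize}
\end{definition}

Since $s(X)=\beta$, (F3) forces $\kappa\ge\alpha\beta/w(X)$. As $S$ saves on two sides, the threshold is $\kappa=\frac12$.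

\begin{lemma}\label{lem:F4}
In a $\kappa$-frame with $\kappa<\frac12$ and $\alpha=\beta=N$, every admissible triple with $S\neq\emptyset$ has $\Phi(U,W,S)\ge 2N^2+1$.
\end{lemma}

\begin{proof}
We have $N\mu(U)\ge N^2-Ns(S)\ge N^2-\kappa w(S)$ and $N\rho(W)\ge N^2-Ns'(S)\ge N^2-\kappa w(S)$. So $\Phi\ge 2N^2+(1-2\kappa)w(S)>2N^2$, and $\Phi$ is an integer.
\end{proof}

The core of the paper is a converse to Lemma~\ref{lem:cheap}: for large $L$ and much larger $M$, ruling out the cheap transversals rules out all small ones.

\begin{proposition}\label{prop:lower}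
Take a $\kappa$-frame with $\kappa<\frac12$, $\alpha=\beta=N$, $|X|=n$ and $|Q|\ge2$ for all $Q$. Let $L\ge20nN^2$ and $M\ge10nN^2L$. Then every transversal of the lift has at least $2LMN^2-1$ points.
\end{proposition}

We prove this in Section~\ref{sec:lower}, after showing that such frames exist.

\section{The pentagon and its powers}\label{sec:frames}

We need one frame with $\kappa<1$ and a product that multiplies the constants. For the first, take the cycle on the node set $\mathbb Z_5$ with edges $e_i=\{i,i+1\}$ and a loop $l_i$ at each node $i$. Let $P_v$ be the set of elements that cover the node $v$, and let $Q_v$ be the loop at $v$ together with the perfect matching of the other four nodes (Figure~\ref{fig:pentagon}).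

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\foreach \i in {0,...,4}{\coordinate (v\i) at ({90-72*\i}:1.3); \draw[gray] ({90-72*\i}:1.55) circle (0.25);}
\draw[gray] (v0)--(v1)--(v2)--(v3)--(v4)--cycle;
\draw[line width=1.8pt] (v4)--(v0)--(v1); \draw[line width=1.8pt] (90:1.55) circle (0.25);
\foreach \i in {0,...,4}{\fill (v\i) circle (1.8pt); \node at ({90-72*\i}:0.95) {\small $\i$};}
\node at (0,-2) {$P_0=\{e_4,e_0,l_0\}$};
\end{scope}
\begin{scope}[xshift=5.5cm]
\foreach \i in {0,...,4}{\coordinate (u\i) at ({90-72*\i}:1.3); \draw[gray] ({90-72*\i}:1.55) circle (0.25);}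
\draw[gray] (u0)--(u1)--(u2)--(u3)--(u4)--cycle;
\draw[line width=1.8pt] (u1)--(u2) (u3)--(u4); \draw[line width=1.8pt] (90:1.55) circle (0.25);
\foreach \i in {0,...,4}{\fill (u\i) circle (1.8pt); \node at ({90-72*\i}:0.95) {\small $\i$};}
\node at (0,-2) {$Q_0=\{l_0,e_1,e_3\}$};
\end{scope}
\end{tikzpicture}
\caption{The pentagon frame. Its ten elements are the five edges (weight $3$) and the five loops (weight $2$) of a $5$-cycle with loops. The sets $P_v$ (left) and $Q_v$ (right) are the rotations of the bold sets; each has weight $8$, and each $Q_v$ covers every node exactly once.}\label{fig:pentagon}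
\end{figure}

\begin{lemma}\label{lem:pentagon}
Let $X=\{e_i,l_i:i\in\mathbb Z_5\}$, $P_v=\{e_{v-1},e_v,l_v\}$ and $Q_v=\{l_v,e_{v+1},e_{v+3}\}$ for $v\in\mathbb Z_5$, with $\rho(e_i)=\mu(e_i)=3$ and $\rho(l_i)=\mu(l_i)=2$. This is a $\frac{64}{65}$-frame with $\alpha=\beta=8$.
\end{lemma}

\begin{proof}
A set meets $P_u$ exactly when it covers the node $u$. The set $Q_v$ covers each node once, so $|P_u\cap Q_v|=1$; all $P_v$ and $Q_v$ have weight $3+3+2=8$, and every element lies in sets of both kinds. This is (F0). The bijection $f(e_i)=e_{2i-2}$, $f(l_v)=l_{2v}$ of $X$ preserves the weights, and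
\[
f(Q_v)=\{l_{2v},e_{2v},e_{2v+4}\}=P_{2v},\qquad f(P_v)=\{e_{2v-4},e_{2v-2},l_{2v}\}=Q_{2v},
\]
since $2v+4=2v-1$, $2v-4=2v+1$ and $2v-2=2v+3$ in $\mathbb Z_5$. So $f$ exchanges $\mathcal P$ and $\mathcal Q$, and it is enough to check the first halves of (F1) and (F3).

An edge pays $3$ for two nodes and a loop pays $2$ for one, so a set that covers $m$ given nodes has weight at least $\lceil 3m/2\rceil$. For $m=5$ this is $8$, which proves (F1). A set of weight $8$ consists of two edges and a loop, or of four loops. Four loops miss a node, and two edges and a loop cover all five nodes only if they are disjoint, that is, if they form some $Q_v$. So the sets $U$ in (F2) are the $Q_v$, and by applying $f$ the sets $W$ in (F2) are the $P_u$. Thus (F2) follows from (F0).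

For (F3) let $D=\{v:P_v\subseteq S\}$ and $d=|D|$. A set $U$ in the definition of $s(S)$ covers the $5-d$ nodes outside $D$, so $s(S)\le 8-\lceil 3(5-d)/2\rceil$; for $d=0$ this gives $s(S)=0$. The set $S$ contains the $d$ loops at $D$ and all edges touching $D$. For $1\le d\le 4$ there are at least $d+1$ such edges, namely the $e_v$ with $v\in D$ and an edge $e_{v-1}$ with $v\in D$, $v-1\notin D$; for $d=5$ there are five. With $w(e_i)=9$ and $w(l_i)=4$ we obtain:
\[
\begin{array}{c|ccccc}
d&1&2&3&4&5\\ \hline
8s(S)\le&16&24&40&48&64\\
w(S)\ge&22&35&48&61&65
\end{array}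
\]
The first four ratios are at most $\frac{40}{48}$, and the last is $\frac{64}{65}$.
\end{proof}

\begin{remark}\label{rem:weights}
Give edges the weight $\epsilon$ and loops the weight $\lambda$. Then $\alpha=\beta=2\epsilon+\lambda$ and $w(X)-\alpha\beta=5\epsilon^2+5\lambda^2-(2\epsilon+\lambda)^2=(\epsilon-2\lambda)^2$. Covering the nodes by three edges costs $3\epsilon$, and by an edge and three loops costs $\epsilon+3\lambda$; both exceed $2\epsilon+\lambda$ exactly when $\lambda<\epsilon<2\lambda$, and $(3,2)$ is the smallest integer choice. With unit weights (F2) fails: $U=\{e_0,e_2,e_3\}$ covers all nodes and shares two elements with $W=P_3$.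
\end{remark}

The lift of the pentagon has $\tau\le\frac{65}{64}k$, far from $2k-1$, so we amplify. Given two frames, distinguished by subscripts $1$ and $2$, define their \emph{product} by $X=X_1\times X_2$, $\rho(x,y)=\rho_1(x)\rho_2(y)$ and $\mu(x,y)=\mu_1(x)\mu_2(y)$. The family $\mathcal P$ consists of all sets
\[
\{(x,y):x\in P_1,\ y\in P^x\},
\]
where $P_1\in\mathcal P_1$ and the sets $P^x\in\mathcal P_2$ are chosen independently for the $x\in P_1$. The family $\mathcal Q$ is defined in the same way from $\mathcal Q_1$ and $\mathcal Q_2$. The independent choice is what makes the product work: it lets us avoid a given set fiber by fiber.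

\begin{lemma}\label{lem:product}
The product of a $\kappa_1$-frame and a $\kappa_2$-frame is a $\kappa_1\kappa_2$-frame with $\alpha=\alpha_1\alpha_2$ and $\beta=\beta_1\beta_2$.
\end{lemma}

\begin{proof}
For $Y\subseteq X$ and $x\in X_1$ let $Y_x=\{y:(x,y)\in Y\}$, so that $\mu(Y)=\sum_x\mu_1(x)\mu_2(Y_x)$, and likewise for $\rho$ and $w$. The definitions are symmetric under exchanging $(\mathcal P,\rho,\alpha)$ with $(\mathcal Q,\mu,\beta)$, so we prove one half of each symmetric statement.

(F0): a point $(x,y)\in P\cap Q$ has $x\in P_1\cap Q_1$ and $y\in P^x\cap Q^x$, so there is exactly one. Also $\rho(P)=\sum_{x\in P_1}\rho_1(x)\alpha_2=\alpha_1\alpha_2$, and $(x,y)$ lies in $P$ if we choose $P_1\ni x$ and $P^x\ni y$.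

(F1): let $U$ meet every $P$, and let $F=\{x:U_x\text{ meets every member of }\mathcal P_2\}$. Then $F$ meets every $P_1\in\mathcal P_1$: if $P_1\cap F=\emptyset$, choose for each $x\in P_1$ a set $P^x$ disjoint from $U_x$, and the resulting $P$ misses $U$. By (F1) in both factors,
\[
\mu(U)\ge\sum_{x\in F}\mu_1(x)\mu_2(U_x)\ge\mu_1(F)\beta_2\ge\beta_1\beta_2 .
\]
Since the weights are positive, equality forces $U_x=\emptyset$ for $x\notin F$, $\mu_2(U_x)=\beta_2$ for $x\in F$, and $\mu_1(F)=\beta_1$.

(F2): let $U,W$ be as in (F2), with $F$ as above and $F'$ the corresponding set for $W$. By the equality case, (F2) applies to $F,F'$ in the first factor, so $|F\cap F'|\le1$. The fibers $U_x\cap W_x$ are empty for $x\notin F\cap F'$, and for $x\in F\cap F'$ (F2) in the second factor gives $|U_x\cap W_x|\le1$.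

(F3): let $U$ attain the minimum in the definition of $s(S)$, and define $F$ as above. Besides the fibers over $F$ there are now fibers in which $U$ does its job with the help of $S$; let
\[
H=\{x\notin F: U_x \text{ meets every member of $\mathcal P_2$ not contained in } S_x\}.
\]
The set $H$ plays the role of $S$ in the first factor: we claim that $F$ meets every $P_1\not\subseteq H$. Suppose $P_1\cap F=\emptyset$ and $x_0\in P_1\setminus H$. Choose $P^{x_0}\not\subseteq S_{x_0}$ disjoint from $U_{x_0}$, and for the other $x\in P_1$ choose $P^x$ disjoint from $U_x$. The resulting $P$ is not contained in $S$ and misses $U$, a contradiction. Hence $\mu_1(F)\ge\beta_1-s_1(H)$. For $x\in H$ put $s_x=s_2(S_x)\le \beta_2$; then $\mu_2(U_x)\ge\beta_2-s_x$. Adding the fibers over $F$ and over $H$,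
\[
s(S)=\beta_1\beta_2-\mu(U)\le\beta_2s_1(H)-\sum_{x\in H}\mu_1(x)(\beta_2-s_x).
\]
Multiply by $\alpha_1\alpha_2$. In the first term use $\alpha_1s_1(H)\le\kappa_1\sum_{x\in H}w_1(x)$. In the second use $\beta_2-s_x\ge0$ and $\alpha_1\ge\rho_1(x)\ge\kappa_1\rho_1(x)$, where the first inequality holds because $x$ lies in a member of $\mathcal P_1$. This gives
\[
\alpha s(S)\le\alpha_2\kappa_1\sum_{x\in H}w_1(x)\bigl[\beta_2-(\beta_2-s_x)\bigr]=\kappa_1\sum_{x\in H}w_1(x)\,\alpha_2s_x .
\]
By (F3) in the second factor $\alpha_2s_x\le\kappa_2w_2(S_x)$, and $\sum_{x\in H}w_1(x)w_2(S_x)\le w(S)$. So $\alpha s(S)\le\kappa_1\kappa_2w(S)$.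
\end{proof}

\begin{corollary}\label{cor:frame}
The iterated product of $64$ pentagon frames is a $\kappa$-frame with $\kappa<\frac12$, $|X|=10^{64}$, $\alpha=\beta=8^{64}$ and $|Q|=3^{64}$ for all $Q$.
\end{corollary}

\begin{proof}
The sizes multiply, and Lemmas~\ref{lem:pentagon} and~\ref{lem:product} give $\kappa=(64/65)^{64}$. By the binomial theorem $(1+\frac1{64})^{64}>1+64\cdot\frac1{64}=2$.
\end{proof}

\section{The lower bound}\label{sec:lower}

We prove Proposition~\ref{prop:lower}. Let $k=LMN^2$. By (F0), $\rho(x),\mu(x)\le N$ for all $x$, and $N=\mu(Q)\ge|Q|\ge2$. Suppose that $T$ is a transversal of the lift with $|T|\le 2k-2$, and let $T_{x,g}$ be the set of points of $T$ in the box $(x,g)$.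

The plan is to reverse Lemma~\ref{lem:cheap}. Lemma~\ref{lem:rect} lets us read off from $T$ an admissible triple $(U,W,S)$, and a count shows that $|T|\ge LM\Phi-LM$. This forces $S=\emptyset$ and $\mu(U)=\rho(W)=N$. The count loses up to $LM$ points, while the proposition is a statement to within one point; so we apply Lemma~\ref{lem:rect} a second time, now knowing the shape of $U$ and $W$, and count exactly.

\subsection*{What it takes to meet every $a$}
Call a layer \emph{blocked} if each of its rows meets $T$, and call a box \emph{saturated} if at least $LN-4N$ of its $LN$ layers are blocked. Let $U$ be the set of $x$ over which some box is saturated. Let $S_A$ be the set of $x$ for which there is a $j$ such that the layer $(x,g,j)$ is blocked for at least $L\rho(x)-4N$ values of $g$.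

\begin{lemma}\label{lem:A}
For every $P$ there are nonempty $\Gamma\subseteq\mathrm{Box}(P)$ and $J\subseteq[LN]$ with $|\Gamma|+|J|=LN+1$ such that all layers $(x,g,j)$ with $(x,g)\in\Gamma$, $j\in J$ are blocked, and either \emph{(A1)} every box in $\Gamma$ is saturated, or \emph{(A2)} $P\subseteq S_A$. Consequently $U$ meets every $P\not\subseteq S_A$.
\end{lemma}

\begin{proof}
Let $R\subseteq\mathrm{Box}(P)\times[LN]$ be the set of blocked layers. If the graph of a bijection $\sigma$ avoided $R$, each layer $(x,g,\sigma(x,g))$ would have a row $\eta(x,g)$ disjoint from $T$, and the resulting $a$ would miss $T$. So $R$ meets every bijection. A blocked layer contains at least $M\mu(x)\ge M$ points of $T$, so $|R|\le|T|/M<2N\cdot LN$. Lemma~\ref{lem:rect} with $\theta=2N$ gives $\Gamma,J$ with $\min(|\Gamma|,|J|)<4N$. If $|\Gamma|<4N$, then $|J|>LN-4N$ and (A1) holds. If $|J|<4N$, then $\Gamma$ omits $|J|-1<4N$ boxes of $\mathrm{Box}(P)$, so any $j\in J$ shows that each $x\in P$ lies in $S_A$. Finally, (A1) gives $P\cap U\ne\emptyset$ since $\Gamma\neq\emptyset$.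
\end{proof}

\subsection*{What it takes to meet every $b$}
Call a row \emph{long} if it contains at least $MN-4LN$ points of $T$, and call a column over $x$ \emph{long} if it contains at least $M\mu(x)-4LN$ points of $T$. A set $a$ visits all boxes over $P$, so one saturated box sufficed above. A set $b$ chooses its boxes, so here all boxes over $x$ matter. Let $W$ be the set of $x$ over which every box has a long row. Let $S_B$ be the set of $x\notin W$ over which every box has a long row or a long column.

\begin{lemma}\label{lem:B}
For every $Q$ and every choice of $\gamma(x)\in[L\rho(x)]$, $x\in Q$, there are an index $j$ and nonempty $\Psi\subseteq\mathrm{Row}(Q)$ and $K\subseteq[MN]$ with $|\Psi|+|K|=MN+1$ such that $(x,\gamma(x),j,h,\ell)\in T$ for all $(x,h)\in\Psi$, $\ell\in K$, and either \emph{(B1)} $|\Psi|<4LN$ and for every $(x,h)\in\Psi$ the box $(x,\gamma(x))$ has a long row, or \emph{(B2)} for every $x\in Q$ the box $(x,\gamma(x))$ has a long column. Consequently $W$ meets every $Q\not\subseteq S_B$.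
\end{lemma}

\begin{proof}
For each $j$ let $R_j$ be the set of pairs $((x,h),\ell)\in\mathrm{Row}(Q)\times[MN]$ with $(x,\gamma(x),j,h,\ell)\in T$. If for every $j$ some bijection $\pi_j$ avoided $R_j$, the resulting $b$ would miss $T$. So some $R_j$ meets every bijection, and $|R_j|\le|T|<2LN\cdot MN$. Lemma~\ref{lem:rect} with $\theta=2LN$ gives $\Psi,K$ with $\min(|\Psi|,|K|)<4LN$. If $|\Psi|<4LN$, then $|K|>MN-4LN$, so the rows $(x,\gamma(x),j,h)$ with $(x,h)\in\Psi$ are long. If $|K|<4LN$, then $\Psi$ omits fewer than $4LN$ pairs, so for $\ell\in K$ and every $x\in Q$ the column $(x,\gamma(x),j,\ell)$ is long.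

Suppose $Q\cap W=\emptyset$ and $y\in Q\setminus S_B$. Choose $\gamma(y)$ so that the box $(y,\gamma(y))$ has neither a long row nor a long column, and for the other $x\in Q$ choose $\gamma(x)$ so that $(x,\gamma(x))$ has no long row. Then (B1) fails since $\Psi\neq\emptyset$, and (B2) fails at $y$, a contradiction.
\end{proof}

\subsection*{The approximate count}
Let $S=S_A\cup S_B$. By Lemmas~\ref{lem:A} and~\ref{lem:B} the triple $(U,W,S)$ is admissible; write $\Phi=\Phi(U,W,S)$, and write $\mathbf 1_Y$ for the indicator function of $Y\subseteq X$.

\begin{lemma}\label{lem:box}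
For each $x$ there is a set $Z_x\subseteq[L\rho(x)]$ with $|Z_x|\le4N$ such that for all $g$
\begin{equation}\label{eq:box}
|T_{x,g}|\ge MN\,\mathbf 1_W(x)+\delta\, M\mu(x)\,\mathbf 1_S(x)-(4LN+1),
\end{equation}
where $\delta=0$ if $g\in Z_x$ and $\delta=1$ otherwise.
\end{lemma}

\begin{proof}
With $\delta=0$ the bound holds for every box: it is negative if $x\notin W$, and a long row gives it if $x\in W$. This settles $x\notin S$, with $Z_x=\emptyset$. For $x\in S_A$ take $j$ as in the definition of $S_A$, and let $Z_x$ be the set of $g$ for which $(x,g,j)$ is not blocked. Let $g\notin Z_x$. Then the $M\mu(x)$ rows of the layer $(x,g,j)$ meet $T$, which suffices if $x\notin W$. If $x\in W$, a long row and the at least $M\mu(x)-1$ rows of that layer different from it contain together at least $MN-4LN+M\mu(x)-1$ points of $T$. For $x\in S_B\setminus S_A$ we have $x\notin W$; put $Z_x=\emptyset$. Each box has a long column or a long row, hence at least $M\mu(x)-4LN$ points of $T$, because $\mu(x)\le N$.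
\end{proof}

For $x\in U$ fix a saturated box $(x,g_x)$; for $x\notin U$ let $g_x=1$. Define the \emph{credit} $r(x,g)$ of a box to be the right side of \eqref{eq:box} if $g\ne g_x$, and put $r(x,g_x)=(LN-4N)M\mu(x)\mathbf 1_U(x)$. Then $|T_{x,g}|\ge r(x,g)$ for every box. For fixed $x$, the sum $\sum_g r(x,g)$ is at least
\[
(LN-4N)M\mu(x)\mathbf 1_U(x)+(L\rho(x)-1)\bigl(MN\mathbf 1_W(x)+M\mu(x)\mathbf 1_S(x)-(4LN+1)\bigr)-4NM\mu(x),
\]
which equals $LM\bigl(N\mu(x)\mathbf 1_U(x)+N\rho(x)\mathbf 1_W(x)+w(x)\mathbf 1_S(x)\bigr)$ minus an error of at most
\[
4N^2M+2MN+LN(4LN+1)+4N^2M\le10N^2M+5L^2N^2 .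
\]
The four terms come from the unblocked layers of the saturated box, the box $g_x$ missing from the middle term, the loss of $4LN+1$ in each box, and the boxes in $Z_x$. Here the hypotheses on $L$ and $M$ enter: $L\ge 20nN^2$ gives $10nN^2M\le LM/2$, and $M\ge10nN^2L$ gives $5nL^2N^2\le LM/2$. Summing over $x$,
\begin{equation}\label{eq:approx}
|T|\ge\sum_{x,g}r(x,g)\ge LM\Phi-LM .
\end{equation}

If $\Phi\ge 2N^2+1$, then \eqref{eq:approx} gives $|T|\ge 2k$, which is false. So $\Phi\le 2N^2$, and Lemma~\ref{lem:F4} gives $S=\emptyset$; this is the only use of $\kappa<\frac12$. Now $U$ meets every $P$ and $W$ meets every $Q$, so (F1) and $\Phi\le2N^2$ give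
\begin{equation}\label{eq:tight}
S_A=S_B=\emptyset,\qquad \mu(U)=\rho(W)=N,\qquad \Phi=2N^2 .
\end{equation}
We apply (F2) to the pairs $(U,W)$, $(U,P)$ and $(Q,W)$. This is allowed because $P$ meets every member of $\mathcal Q$ and $\rho(P)=N$, while $Q$ meets every member of $\mathcal P$ and $\mu(Q)=N$. We obtain
\begin{equation}\label{eq:one}
|U\cap W|\le1,\qquad |U\cap P|=1\ \text{ for all } P,\qquad |W\cap Q|=1\ \text{ for all } Q.
\end{equation}

\subsection*{The exact count}
The last two statements in \eqref{eq:one} isolate each element of $U$ and of $W$: a set $P\ni x$ with $x\in U$ gets no help from other elements of $U$, so the rectangle of Lemma~\ref{lem:A} must sit over $x$, and likewise for $W$.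

\begin{lemma}\label{lem:exactU}
For $x\in U$, each of the $LN\cdot M\mu(x)$ rows of the box $(x,g_x)$ meets $T$.
\end{lemma}

\begin{proof}
First, $(x,g_x)$ is the only saturated box over $x$. Suppose $(x,g')$ is another. Its credit is at most $MN$ because $S=\emptyset$, but it contains at least $(LN-4N)M$ points of $T$. By \eqref{eq:approx} and \eqref{eq:tight},
\[
|T|\ge 2k-LM+(LN-4N)M-MN=2k+\bigl(L(N-1)-5N\bigr)M\ge 2k,
\]
since $L(N-1)\ge LN/2\ge 10N$. This contradicts $|T|\le 2k-2$.

Take $P\ni x$ and apply Lemma~\ref{lem:A}. Case (A2) is impossible because $S_A=\emptyset$, so $\Gamma$ consists of saturated boxes over elements of $P$. As $U\cap P=\{x\}$, we get $\Gamma=\{(x,g_x)\}$ and $|J|=LN$: all layers of the box are blocked.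
\end{proof}

\begin{lemma}\label{lem:exactW}
For $x\in W$ and $g\in[L\rho(x)]$ there are integers $p,q$ with $1\le p\le MN-1$ and $p+q=MN+1$ such that $p$ rows of the box $(x,g)$ contain at least $q$ points of $T$ each.
\end{lemma}

\begin{proof}
Take $Q\ni x$; then $W\cap Q=\{x\}$. Each $y\in Q\setminus\{x\}$ lies outside $W\cup S_B$, so we can choose $\gamma(y)$ such that $(y,\gamma(y))$ has neither a long row nor a long column. Put $\gamma(x)=g$ and apply Lemma~\ref{lem:B}. Since $|Q|\ge2$, such a $y$ exists and (B2) fails. So (B1) holds, and all pairs in $\Psi$ have first coordinate $x$. Take $p=|\Psi|$ and $q=|K|$; then $1\le p<4LN\le MN$.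
\end{proof}

For $p,q$ as in Lemma~\ref{lem:exactW} we have $pq=(p-1)(q-1)+MN\ge MN$ and $p(q-1)=p(MN-p)=(p-1)(MN-p-1)+MN-1\ge MN-1$. We bound $|T_{x,g}|$ again.
\begin{itemize}
\item If $x\in U\setminus W$ and $g=g_x$, then $|T_{x,g}|\ge LMN\mu(x)$ by Lemma~\ref{lem:exactU}.
\item If $x\in W\setminus U$, or $x\in U\cap W$ and $g\neq g_x$, then $|T_{x,g}|\ge pq\ge MN$.
\item If $x\in U\cap W$ and $g=g_x$, then all $LMN\mu(x)$ rows meet $T$ and $p$ of them contain $q-1$ further points, so $|T_{x,g}|\ge LMN\mu(x)+p(q-1)\ge LMN\mu(x)+MN-1$.
\end{itemize}
There are $L\rho(x)$ boxes over $x$, so $T$ has at least $LMN\mu(x)\mathbf 1_U(x)+LMN\rho(x)\mathbf 1_W(x)-\mathbf 1_{U\cap W}(x)$ points over $x$. By \eqref{eq:tight} and \eqref{eq:one},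
\[
|T|\ge LMN\mu(U)+LMN\rho(W)-|U\cap W|\ge 2LMN^2-1=2k-1 .
\]
This contradicts $|T|\le2k-2$ and proves Proposition~\ref{prop:lower}. \qed

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The frame of Corollary~\ref{cor:frame} satisfies the hypotheses of Proposition~\ref{prop:lower} with $N=8^{64}$ and $n=n_0$. Its lift is a $k$-system by Lemma~\ref{lem:lift} and has $\tau\ge2k-1$. Lemma~\ref{lem:translate} turns it into a spanning $k$-edge-coloring $c$ of a finite complete bipartite graph $G$ with $\mathrm{COV}(G,c)\ge 2k-1$. With \eqref{eq:trivial} this gives $\mathrm{COV}(G,c)=\mathrm{cov}_k(G)=2k-1$.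
\end{proof}

\section{Other numbers of colors}\label{sec:allk}

To reach values of $k$ between the multiples of $L_0N^2$ we add colors without creating new ways to cover. We replace each vertex by several copies and split one color into several, each with the same components as before. For this, each new color must connect all copies of the two ends of an old edge. A perfect matching between the copies would not do so, but the union of two consecutive cyclic shifts does.

\begin{lemma}\label{lem:add}
Let $c_0$ be a spanning $k'$-edge-coloring of a complete bipartite graph $G_0$, and let $s\ge0$. There is a complete bipartite graph $G$ with a spanning $(k'+s)$-edge-coloring $c$ such that $\mathrm{COV}(G,c)=\mathrm{COV}(G_0,c_0)$.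
\end{lemma}

\begin{proof}
Put $t=2(s+1)$ and replace each vertex $v$ of $G_0$ by copies $(v,i)$, $i\in\mathbb Z_t$; this gives a complete bipartite graph $G$. Let $u$ and $w$ range over the first and the second class of $G_0$. If $c_0(uw)\ne1$, give every edge $(u,i)(w,i')$ the color $c_0(uw)$. If $c_0(uw)=1$, give it the new color $1_e$, where $e\in\{0,\dots,s\}$ is determined by $i-i'\in\{2e,2e+1\}$ in $\mathbb Z_t$. This uses $k'-1+(s+1)=k'+s$ colors.

If $c_0(uw)\neq 1$, the copies of $u$ and $w$ span a monochromatic $K_{t,t}$. If $c_0(uw)=1$, then for each $e$ and $i$ the vertex $(w,i-2e)$ is joined in color $1_e$ to $(u,i)$ and to $(u,i+1)$, so the edges of color $1_e$ between the copies of $u$ and $w$ form a cycle through all $2t$ copies. Since $c_0$ is spanning, every vertex of $G_0$ lies on an edge of each color, and hence $c$ is spanning. For a component $C$ of $c_0$, the set $C\times\mathbb Z_t$ is connected in the color of $C$, or in each color $1_e$ if $C$ has color $1$. Conversely, an edge of $G$ of color $1_e$ projects to an edge of color $1$, and other colors are preserved by projection. So the components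 of $c$ are exactly the sets $C\times\mathbb Z_t$, and a family of them covers $G$ if and only if the corresponding components $C$ cover $G_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:allk}]
(a) If $k=mk_1$, apply Theorem~\ref{thm:main} with $L=L_0$ and $M=mM_0$. The upper bound is \eqref{eq:trivial}.

(b) Let $k\ge k_1$. Put $M=\lfloor k/(L_0N^2)\rfloor\ge M_0$, $k'=L_0MN^2$ and $s=k-k'\le L_0N^2-1$. Theorem~\ref{thm:main} gives a spanning $k'$-edge-coloring that needs $2k'-1$ components, and Lemma~\ref{lem:add} gives a graph $G$ with $\mathrm{cov}_k(G)\ge 2k'-1=2k-2s-1\ge 2k-2L_0N^2+1$. The upper bound is again \eqref{eq:trivial}.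

(c) Suppose a vertex $u$ has no edge of color $i$, and let $w$ be a vertex of the opposite class. The $k-1\ge1$ components containing $u$ in the colors other than $i$ cover the class of $w$, and the $k$ components containing $w$ cover the class of $u$. The component of color $c(uw)\neq i$ containing the edge $uw$ is in both lists, so $\mathrm{COV}(G,c)\le (k-1)+k-1=2k-2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem} \texttt{https://www.bsmath.hu/18spring/BSM\_RES\_Kiraly.pdf}
\end{thebibliography}
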